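\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Preemptive Total Tardiness with Release Dates\\ Is Strongly NP-Hard}


\begin{abstract}
We show that minimizing total tardiness on a single machine with release dates and preemption, the problem $1|r_i,pmtn|\sum T_i$, is strongly NP-hard; its decision version is strongly NP-complete. The reduction is from 3-PARTITION. Unit jobs that are due one time unit after their release act as walls on the time line. Due dates placed inside the first wall simulate job weights, later walls control how many jobs are finished, and release dates control which jobs can be finished early. As complements, we exclude an FPTAS unless $P=NP$, and we give a pseudo-polynomial algorithm for the case in which all jobs other than the walls share one release date.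
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A finite set of jobs has to be processed on one machine, which can work on only one job at a time. Job $j$ has an integer release date $r_j\ge 0$, an integer processing time (length) $p_j>0$ and an integer due date $d_j\ge r_j$. (If $d_j<r_j$, raising $d_j$ to $r_j$ lowers the tardiness of $j$ by the constant $r_j-d_j$ in every schedule.) Preemption is allowed: a feasible schedule assigns to each job $j$ a set of time intervals in $[r_j,\infty)$ of total length $p_j$, such that no two jobs are processed at the same time. The completion time $C_j$ is the right endpoint of the last interval of $j$, and the tardiness of $j$ is $T_j=\max\{0,C_j-d_j\}$. The problem $1|r_i,pmtn|\sum T_i$ asks for a feasible schedule minimizing $\sum_j T_j$.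

Two neighboring facts frame the question. If all release dates are equal, preemption is useless: process the jobs contiguously in the order of their completion times, and no job finishes later. Hence the problem contains $1||\sum T_i$, which is NP-hard. With weights, $1|r_i,pmtn|\sum w_iT_i$ is strongly NP-hard, because $1|r_i,pmtn|\sum w_iC_i$ is: put $d_i=r_i$, so that $T_i=C_i-r_i$. Neither fact settles the unweighted problem. The case of equal release dates has a pseudo-polynomial algorithm (the recursion in Section~\ref{sec:pseudo}, used without walls, is one), and without weights there is no evident way to say that one job matters more than another. So one might hope for a pseudo-polynomial algorithm. The question is posed in \cite{thesis}: to find a pseudo-polynomial algorithm or a reduction from a strongly NP-hard problem. The answer is the latter.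

Recall that an algorithm is \emph{pseudo-polynomial} if its running time is polynomial in the length of the input with all numbers written in unary. A problem is \emph{strongly} NP-hard (NP-complete) if it remains NP-hard (NP-complete) under this encoding; it then has no pseudo-polynomial algorithm unless $P=NP$.

\begin{theorem}\label{thm:main}
Deciding, for an instance of $1|r_i,pmtn|\sum T_i$ and an integer $Y$, whether some feasible schedule has $\sum T_i\le Y$ is strongly NP-complete. Hence $1|r_i,pmtn|\sum T_i$ is strongly NP-hard, and it has no pseudo-polynomial algorithm unless $P=NP$.
\end{theorem}

Call a job \emph{tight} if $p_j=1$ and $d_j=r_j+1$. The instances built in the proof are quite special, and this gives the following.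

\begin{corollary}\label{cor:approx}
The problem is strongly NP-hard already when every job is either tight, with pairwise distinct release dates among the tight jobs, or satisfies $r_j\le H\le d_j$ for one common time $H$. Unless $P=NP$ there is no FPTAS, nor any $(1+\varepsilon)$-approximation scheme with running time polynomial in $1/\varepsilon$ and the unary input length.
\end{corollary}

\begin{theorem}\label{thm:pseudo}
If all non-tight jobs have the same release date and the tight jobs have pairwise distinct release dates, then $1|r_i,pmtn|\sum T_i$ is solvable in pseudo-polynomial time; the number of arithmetic operations is polynomial in the number of jobs and the total length of the non-tight jobs.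
\end{theorem}

So, unless $P=NP$, the different release dates of the non-tight jobs are essential for the hardness on the instances of Corollary~\ref{cor:approx}.

The reduction is from 3-PARTITION, which is strongly NP-complete (Garey and Johnson): given positive integers $a_1,\dots,a_{3m}$ and $B$ with $\sum_i a_i=mB$ and $B/4<a_i<B/2$, can the indices be partitioned into $m$ triples, each of sum $B$? For $m=1$ the answer is trivially yes, so we assume $m\ge 2$.

Section~\ref{sec:norm} shows that tight jobs act as walls; Section~\ref{sec:walls} computes the cost of a schedule in the presence of walls. Section~\ref{sec:two} shows the main idea by hand for $m=2$. The construction and its proof follow in Sections~\ref{sec:construction}--\ref{sec:necessity}, the complements in Sections~\ref{sec:approx} and~\ref{sec:pseudo}.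

\section{Integrality, and tight jobs as walls}\label{sec:norm}

We first reduce to schedules made of unit slots. Call a schedule a \emph{slot schedule} if each slot $[t,t+1]$, $t\in\mathbb Z_{\ge0}$, is either idle or entirely devoted to one job.

\begin{lemma}\label{lem:int}
For every feasible schedule with completion times $C_j$ there is a slot schedule with completion times $C_j'\le C_j$ for all $j$. It is obtained by running at every time, among the released unfinished jobs, the one with smallest $C_j$ (ties broken by index).
\end{lemma}

\begin{proof}
The stated rule changes its decision only at release dates and at completions of its own jobs. Since all data are integers, these events occur at integer times, by induction from one event to the next. So the rule produces a slot schedule.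

Suppose some job $j$ is unfinished in it at time $D:=C_j$. Call a job $h$ \emph{urgent} if $C_h\le D$. Let $t$ be the right end of the last interval before $D$ during which the machine is idle or runs a non-urgent job; let $t=0$ if there is no such interval. From $r_j$ to $D$ the urgent job $j$ is released and unfinished, so the rule runs an urgent job; hence $t\le r_j$. During $[t,D]$ only urgent jobs are run, without idle time. Each urgent job $h$ run there has $r_h\ge t$. This is obvious if $t=0$; otherwise, if $r_h<t$, then $h$ was released and unfinished just before $t$, and the rule would have run an urgent job there. So the urgent jobs with release date at least $t$ include $j$, keep the machine busy throughout $[t,D]$, and are not all finished at $D$; their total length exceeds $D-t$. But the original schedule processes all of them within $[t,D]$, a contradiction.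
\end{proof}

\begin{corollary}\label{cor:np}
The decision problem of Theorem~\ref{thm:main} is in NP, and the minimum of $\sum T_i$ is an integer.
\end{corollary}

\begin{proof}
A certificate is a priority order of the jobs. The schedule that always runs the available unfinished job of highest priority has at most two events per job and is computed in polynomial time. By Lemma~\ref{lem:int}, if some schedule has $\sum T_i\le Y$, then so has the schedule given by ordering the jobs by their completion times. Slot schedules have integer completion times, which gives the second statement.
\end{proof}

A tight job wants the slot right after its release date. The next lemma says that granting this wish never hurts. Moving the tight job forward to its slot gains the whole distance moved, and the job displaced from that slot is delayed by at most this distance; without weights, the gain covers the loss.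

\begin{lemma}\label{lem:tight}
Let $Q$ be a set of tight jobs with pairwise distinct release dates. Every feasible schedule can be transformed, without increasing $\sum T_i$, into a slot schedule in which every $u\in Q$ occupies exactly the slot $[r_u,r_u+1]$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:int} we start from a slot schedule. Name each slot by its left endpoint, and treat the jobs of $Q$ in increasing order of release date. Suppose $u\in Q$ with $r_u=t$ occupies a slot $t'>t$. If slot $t$ is idle, move $u$ there. Otherwise slot $t$ contains a job $v\ne u$. It is not in $Q$: jobs of $Q$ released before $t$ are already in their own slots, no other job of $Q$ is released at $t$, and jobs released later cannot be in slot $t$. Exchange the contents of slots $t$ and $t'$. This is feasible because $r_u=t$ and $r_v\le t<t'$; it may preempt $v$, which is allowed.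

The tardiness of $u$ drops from $t'-t$ to $0$. If $C_v>t'+1$, then $C_v$ does not change. Otherwise $t+1\le C_v\le t'$, since slot $t'$ belonged to $u$, and the new completion time of $v$ is $t'+1$; so $T_v$ grows by at most $t'+1-C_v\le t'-t$. The total does not increase, and the slots fixed earlier are untouched, being neither $t$ nor $t'$.
\end{proof}

Thus tight jobs with distinct release dates remove a prescribed set of slots from the time line. Distinctness is needed: two tight jobs with the same release date cannot both have the slot they want.

\section{The cost of a schedule with walls}\label{sec:walls}

A run of consecutive removed slots is a wall, or \emph{block}. A job unfinished at the beginning of a block stays unfinished throughout it. So a block of length $L$, placed after all due dates, charges $L$ for every job not finished before it; it counts jobs. If due dates lie \emph{inside} a block, different jobs are charged different amounts; this is how an unweighted objective simulates weights. We use one block of the second kind, followed by blocks of the first kind.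

\paragraph{Layout.} Let $m\ge2$, let $H_0,L_0,L,\ell_1,\dots,\ell_{m-1}$ be positive integers, and let the time line consist of the interval $[0,H_0]$; block $0$, of length $L_0$; then, for $k=1,\dots,m-1$ in this order, gap $k$ of length $\ell_k$ and block $k$ of length $L$; and free time afterwards (Figure~\ref{fig:line}). For every unit slot $[t,t+1]$ of every block there is one tight job with release date $t$. All other jobs are called \emph{main jobs}. They form a finite set $\mathcal M$, and each $j\in\mathcal M$ has
\[
 r_j\le H_0,\qquad d_j=H_0+L_0-w_j\quad\text{with an integer } w_j,\ 0\le w_j\le L_0 .
\]
The machine time outside the blocks before block $k$ is $H_k=H_0+\ell_1+\dots+\ell_k$.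

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.05cm,y=1cm]
\fill[gray!45] (3,0) rectangle (5,0.6);
\fill[gray!45] (6.2,0) rectangle (8,0.6);
\fill[gray!45] (9.2,0) rectangle (11,0.6);
\draw[->] (0,0)--(13,0) node[right]{$t$};
\foreach \x in {0,3,5,6.2,8,9.2,11} \draw (\x,0)--(\x,0.6);
\node at (4,0.85) {block $0$};
\node at (7.1,0.85) {block $1$};
\node at (10.1,0.85) {block $2$};
\node at (4,1.3) {$L_0$};
\node at (7.1,1.3) {$L$};
\node at (10.1,1.3) {$L$};
\node at (1.5,0.3) {length $H_0$};
\node at (5.6,0.3) {$\ell_1$};
\node at (8.6,0.3) {$\ell_2$};
\node at (12,0.3) {free};
\draw[dashed] (3,0)--(3,-0.9) node[below]{$X_0$};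
\draw[dashed] (6.2,0)--(6.2,-0.9) node[below]{$X_1$};
\draw[dashed] (9.2,0)--(9.2,-0.9) node[below]{$X_2$};
\draw (3.8,0.1)--(3.8,-0.15) node[below]{$d_j$};
\draw[<->] (3.8,-0.75)--(5,-0.75);
\node[below] at (4.4,-0.75) {$w_j$};
\end{tikzpicture}
\caption{The layout for $m=3$, not to scale. Gray blocks are filled by tight jobs and are closed to main jobs. The set $X_k$ consists of the main jobs finished by the beginning of block $k$. A main job $j$ not in $X_0$ pays $w_j$ in block $0$, because its due date lies $w_j$ before the end of that block; for $k\ge1$, a main job not in $X_k$ pays $L$ in block $k$.}
\label{fig:line}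
\end{figure}

\begin{lemma}\label{lem:cost}
Consider a schedule in which every tight job of the layout occupies its own slot. For $0\le k\le m-1$ let $X_k$ be the set of main jobs completed by the beginning of block $k$. Then $X_0\subseteq X_1\subseteq\dots\subseteq X_{m-1}$,
\begin{equation}\label{eq:cap}
\sum_{j\in X_k}p_j\le H_k\qquad(0\le k\le m-1),
\end{equation}
\begin{equation}\label{eq:cost}
\sum T_i=\sum_{j\in\mathcal M}w_j-\sum_{j\in X_0}w_j+L\sum_{k=1}^{m-1}\bigl(|\mathcal M|-|X_k|\bigr)+G ,
\end{equation}
where $G\ge0$ is the integral of the number of unfinished main jobs over all times after block $0$ that lie outside the blocks.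
\end{lemma}

\begin{proof}
The inclusions are clear, and \eqref{eq:cap} holds since main jobs are not processed inside blocks. The tight jobs have tardiness $0$. For a main job, $T_j$ is the measure of the set of times $t\ge d_j$ at which $j$ is unfinished; we sort these times by where they lie. Since $d_j\ge H_0$, nothing accrues before block $0$. In block $0$ a job $j\in X_0$ accrues nothing, and a job $j\notin X_0$ is unfinished throughout and accrues $H_0+L_0-d_j=w_j$. After block $0$ all due dates have passed. In block $k\ge1$ each $j\notin X_k$ accrues $L$ and each $j\in X_k$ accrues nothing. The rest is $G$.
\end{proof}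

If $G$ is made negligible, minimizing $\sum T_i$ means maximizing
\[
L\sum_{k=1}^{m-1}|X_k|+\sum_{j\in X_0}w_j ,
\]
with $w_j$ a \emph{reward} at our choice for putting $j$ into $X_0$. If moreover $L$ is huge, the counts $|X_k|$ come first and the rewards second.

\section{The main idea on two classes}\label{sec:two}

Here is the heart of the argument for $m=2$, on a no-instance of 3-PARTITION: $B=16$ and $(a_1,\dots,a_6)=(5,5,5,5,5,7)$. The sum is $32=2B$, but triples have sums $15$ or $17$ only.

Give each item $i$ a \emph{short} main job of length $P_1+a_i$ and a \emph{long} one of length $P_2+a_i$, where $P_2=P_1+64$ and $P_1$ is huge. Choose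
\[
H_0=3P_1+3P_2+32,\qquad \ell_1=3P_1+16,\qquad\text{so } H_1=6P_1+3P_2+48 .
\]
Suppose for the moment that we can force $X_0$ to contain exactly one job of every item. Such a selection should encode a partition: the items selected in the short version form triple $1$, those in the long version form triple $2$. Any such selection with three short and three long jobs has length exactly $H_0$, so the capacity $H_0$ does not see the sums of the triples. The rest of the time line has to see them.

Suppose further that $|X_1|=9$ is forced. If $X_0$ contains three long jobs with $a$-sum $s$, the shortest nine jobs containing $X_0$ are the six short jobs and these three long ones. Their length is $6P_1+32+3P_2+s$, which fits into $H_1$ if and only if $s\le 16$. So \emph{counting jobs at the second wall (block $1$) bounds $s$ from above}. To bound $s$ from below we use \emph{rewards that favor long jobs in $X_0$}.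

To treat all selections at once, without assuming that three jobs are long, subtract from every length the price $\theta=P_1+16$ per job. A short job then has reduced length $a_i-16<0$ and a long one $48+a_i>0$. The nine jobs in $X_1$ have total reduced length at most $H_1-9\theta=6(-16)+3\cdot48+48=96$. On the other hand, adding the missing short jobs to $X_1$ and deleting the long jobs outside $X_0$ can only decrease the total. So it is at least that of \emph{all} short jobs, $-6\cdot16+32=-64$, plus that of the long jobs in $X_0$. Hence
\[
\sum_{\text{long } j\in X_0}(p_j-\theta)\le 160 .
\]
Give every long job the reward $p_j-\theta$, every short one the reward $0$, and ask for total reward at least $160=3\cdot 48+16$. Both conditions together say $48n_2+s_2=160$, where $n_2$ is the number of long jobs in $X_0$ and $s_2\le32$ is the sum of their $a_i$; so $n_2=3$ and $s_2=16$. For our items this is impossible. With $n_2=3$ and $s_2=17$ the nine jobs are one unit too long, and with $s_2=15$ the reward is one unit too small.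

Three things remain for the general case.
\begin{itemize}
\item \emph{$m$ classes.} With classes of lengths roughly $P_1<P_2<\dots<P_m$, block $k$ yields an upper bound on the jobs of class $>k$ in $X_0$, at a price $\theta_k$ between $P_k$ and $P_{k+1}$. That is $m-1$ upper bounds, but only one block with rewards. We let the reward be the \emph{sum} of all reduced lengths involved. If the sum of $m-1$ quantities reaches the sum of their upper bounds, every bound is attained.
\item \emph{Forcing the counts.} All main jobs have length about $P$ for a huge $P$, so length controls cardinality; since $L$ is huge, the maximum counts must be attained.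
\item \emph{One job per item.} This is the task of the release dates. They are chosen so that at most $n-i+1$ jobs of items $\ge i$ can be finished by $H_0$, where $n=3m$ is the number of items. A dominant reward $\beta i$ for each job of item $i$ then makes it necessary to attain all these bounds, and this means one job per item. With all release dates $0$ nothing would prevent collecting large rewards by taking several jobs of the last item.
\end{itemize}

\section{The construction}\label{sec:construction}

Let an instance of 3-PARTITION with $m\ge2$ be given and put $n=3m$. We use the layout of Section~\ref{sec:walls} with the following parameters. Each is a polynomial expression in, or a maximum of, quantities defined before it.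

\paragraph{Lengths.} Put
\[
q=(m+2)B,\quad P=nm(mq+B)+1,\quad P_k=P+kq,\quad \theta_k=P_k+B\qquad(1\le k\le m).
\]
For every item $i\in\{1,\dots,n\}$ and every class $k\in\{1,\dots,m\}$ there is a main job $J_{ik}$ of length
\[
p_{ik}=P_k+a_i .
\]
Write $\kappa(j)$ for the class and $\iota(j)$ for the item of a main job $j$. Since $0<a_i<B$ and $q>B$, the price $\theta_k$ separates the classes up to $k$ from the others:
\begin{equation}\label{eq:sep}
p_j-\theta_k\le0\ \text{ if } \kappa(j)\le k,\qquad p_j-\theta_k>0\ \text{ if }\kappa(j)>k .
\end{equation}

\paragraph{Capacities.} The initial interval should hold three jobs of each class, with $a$-sum $B$ in each class; gap $k$ should hold the remaining jobs of class $k$. So let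
\[
H_0=\sum_{k=1}^m(3P_k+B),\qquad \ell_k=\sum_{i=1}^np_{ik}-(3P_k+B)=(n-3)P_k+(m-1)B\qquad(1\le k\le m).
\]
Here $\ell_k>0$ because $m\ge2$. The numbers $\ell_1,\dots,\ell_{m-1}$ are the gap lengths of the layout; $\ell_m$ is the time that class $m$ will use after the last block. With $H_k=H_0+\ell_1+\dots+\ell_k$,
\begin{equation}\label{eq:Hk}
H_k=\sum_{k'\le k}\sum_{i=1}^np_{ik'}+\sum_{k'>k}(3P_{k'}+B).
\end{equation}
The intended number of jobs in $X_k$ is
\[
M_k=kn+3(m-k)=n+k(n-3).
\]

\paragraph{Release dates.} All jobs of item $i$ have release date
\[
r_i=\max\Bigl\{0,\;H_0-\sum_{i'\ge i}(P_m+a_{i'})\Bigr\}.
\]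
These numbers are nondecreasing in $i$, and $r_i\le H_0$. A job of an item $i'$ has length at most $P_m+a_{i'}$. So, if $r_i>0$, the window $[r_i,H_0]$ is long enough for one job of each item $\ge i$, of whatever classes. On the other hand, since $P$ is huge, it will never hold more than $n-i+1$ main jobs.

\paragraph{Rewards and block lengths.} For a main job $j$ let
\[
g_j=\sum_{1\le k<\kappa(j)}(p_j-\theta_k)\ge0,\qquad g_{\max}=\max_j g_j .
\]
Exchanging the order of summation gives, for every set $S$ of main jobs,
\begin{equation}\label{eq:gsum}
\sum_{j\in S}g_j=\sum_{k=1}^{m-1}\ \sum_{j\in S,\ \kappa(j)>k}(p_j-\theta_k).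
\end{equation}
Define
\[
E=nm\sum_{k=1}^m\ell_k,\qquad \alpha=E+1,\qquad \beta=\alpha\,(n\,g_{\max}+1),
\]
\[
w_j=\beta\,\iota(j)+\alpha\, g_j,\qquad L_0=\max_jw_j,\qquad L=nL_0+E+1 ,
\]
and $d_j=H_0+L_0-w_j$. Then $d_j\ge H_0\ge r_j$ for every main job. The number $E$ bounds the uncontrolled term $G$ for the schedules we want. The sizes $E<\alpha$, $\alpha n g_{\max}<\beta$ and $nL_0<L$ make the objective lexicographic: first the counts $|X_k|$, $k\ge1$, then $\sum_{X_0}\iota(j)$, then $\sum_{X_0}g_j$, and last the noise.

\paragraph{Threshold.} For $1\le k\le m-1$ let
\[
u_k=\sum_{k'>k}\bigl(3(P_{k'}-\theta_k)+B\bigr)>0,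
\]
which is the reduced length, at price $\theta_k$, of what we want $X_0$ to contain from classes above $k$. Put $g^*=\sum_{k=1}^{m-1}u_k$ and
\[
W^*=\beta\,\frac{n(n+1)}2+\alpha\, g^*,\qquad
Y=\sum_jw_j-W^*+L\sum_{k=1}^{m-1}(nm-M_k)+E ,
\]
where the first sum is over all main jobs.

\medskip
All numbers, and the number $nm+L_0+(m-1)L$ of jobs, are bounded by a polynomial in $m$ and $B$. Since 3-PARTITION is NP-complete with numbers in unary, and by Corollary~\ref{cor:np}, Theorem~\ref{thm:main} follows once we show that the 3-PARTITION instance is a yes-instance if and only if some schedule has $\sum T_i\le Y$. The two directions are proved in the next two sections. Of the conditions $B/4<a_i<B/2$ only $0<a_i\le B$ will be used; that the parts have three elements comes out of the construction.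

\section{A partition gives a schedule of cost at most $Y$}\label{sec:suff}

Let the triples be numbered $1,\dots,m$, let $k(i)$ be the number of the triple containing $i$, and let $X=\{J_{i,k(i)}:1\le i\le n\}$. The total length of $X$ is $\sum_k(3P_k+B)=H_0$. Let every tight job occupy its own slot; the main jobs are scheduled as follows.

Process the jobs of $X$ from time $0$ on in order of increasing $i$, each without interruption and starting as early as possible. The last one finishes at
\[
\max_{1\le i\le n}\Bigl(r_i+\sum_{i'\ge i}p_{i',k(i')}\Bigr),
\]
the maximum being attained at the job that starts the last busy period. Every term is at most $H_0$. If $r_i=0$, this is because $X$ has total length $H_0$; otherwise $r_i=H_0-\sum_{i'\ge i}(P_m+a_{i'})$ and $p_{i',k(i')}\le P_m+a_{i'}$. So the jobs of $X$ are finished by $H_0$, and since they fill $[0,H_0]$, $X_0=X$.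

For $k\le m-1$ process in gap $k$ the remaining $n-3$ jobs of class $k$; after block $m-1$ process those of class $m$. All are released by $H_0$, and those of class $k$ have total length $\ell_k$. So gap $k$ is filled exactly, $|X_k|=n+k(n-3)=M_k$, and all work ends $\ell_m$ time units after block $m-1$. Hence main jobs are unfinished, at most $nm$ at a time, only during non-block time of total length $\sum_{k=1}^m\ell_k$ after block $0$, and $G\le E$.

The set $X$ contains exactly three jobs of each class, with $a$-sum $B$. So by \eqref{eq:gsum}, $\sum_Xg_j=\sum_ku_k=g^*$, and $\sum_Xw_j=\beta\,n(n+1)/2+\alpha g^*=W^*$. Now \eqref{eq:cost} gives $\sum T_i\le Y$.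

\section{A schedule of cost at most $Y$ gives a partition}\label{sec:necessity}

Take a schedule with $\sum T_i\le Y$. By Lemma~\ref{lem:tight} we may assume that all tight jobs occupy their own slots. Insert \eqref{eq:cost} and the definition of $Y$, and use $G\ge0$:
\begin{equation}\label{eq:slack}
L\sum_{k=1}^{m-1}(M_k-|X_k|)+\Bigl(W^*-\sum_{j\in X_0}w_j\Bigr)\le E .
\end{equation}
We now read off the levels of the lexicographic objective one by one. At each level, capacity gives an upper bound and \eqref{eq:slack} forces it to be attained.

\paragraph{Step 1: $|X_k|\le M_k$ for $0\le k\le m-1$; in particular $|X_0|\le n$.} In \eqref{eq:Hk} there are $kn+3(m-k)=M_k$ terms $P_{k'}$, each at most $P+mq$, and the remaining part is $kmB+(m-k)B\le M_kB$. Since $M_k\le nm$,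
\[
H_k\le M_k(P+mq+B)\le M_kP+nm(mq+B)<(M_k+1)P .
\]
Every main job is longer than $P$, so \eqref{eq:cap} gives $|X_k|\le M_k$.

\paragraph{Step 2: $|X_k|=M_k$ for $1\le k\le m-1$.} We have $\sum_{X_0}w_j\le nL_0$ by Step 1, and $W^*\ge0$. If some $|X_k|<M_k$, then, all differences $M_k-|X_k|$ being nonnegative, the left side of \eqref{eq:slack} is at least $L-nL_0=E+1$, a contradiction. So the first sum in \eqref{eq:slack} vanishes and
\begin{equation}\label{eq:reward}
\sum_{j\in X_0}w_j\ge W^*-E .
\end{equation}

\paragraph{Step 3: $X_0$ contains exactly one job of each item.} Let $\mu_i$ be the number of jobs in $X_0$ of items $\ge i$, and let $\mu_{n+1}=0$. These jobs are processed within $[r_i,H_0]$, because release dates are nondecreasing in the item. By the definition of $r_i$ (whether or not the maximum is $0$),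
\[
H_0-r_i\le\sum_{i'\ge i}(P_m+a_{i'})\le(n-i+1)P+nmq+mB<(n-i+2)P .
\]
Hence $\mu_i\le n-i+1$, and therefore
\[
\sum_{j\in X_0}\iota(j)=\sum_{i=1}^n\mu_i\le\frac{n(n+1)}2 .
\]
If this inequality were strict, then, since $|X_0|\le n$,
\[
\sum_{j\in X_0}w_j\le\beta\Bigl(\frac{n(n+1)}2-1\Bigr)+\alpha\,n\,g_{\max},
\]
so that $W^*-\sum_{X_0}w_j\ge\beta-\alpha n g_{\max}+\alpha g^*\ge\alpha>E$, contradicting \eqref{eq:reward}. So $\mu_i=n-i+1$ for all $i$, and item $i$ has $\mu_i-\mu_{i+1}=1$ job in $X_0$.

\paragraph{Step 4: $\sum_{X_0}g_j\ge g^*$.} By Step 3, $\sum_{X_0}w_j=\beta\,n(n+1)/2+\alpha\sum_{X_0}g_j$. So \eqref{eq:reward} says $\alpha\sum_{X_0}g_j\ge\alpha g^*-E>\alpha(g^*-1)$, and the claim follows by integrality.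

\paragraph{Step 5: the upper bounds.} Let $1\le k\le m-1$. As in Section~\ref{sec:two}, we compare reduced lengths at price $\theta_k$. From \eqref{eq:cap} and $|X_k|=M_k$,
\[
\sum_{j\in X_k}(p_j-\theta_k)\le H_k-M_k\theta_k .
\]
By \eqref{eq:sep}, jobs of class $\le k$ have reduced length at most $0$, so adding those missing from $X_k$ does not increase the sum; jobs of class $>k$ have positive reduced length, so keeping only those in $X_0\subseteq X_k$ does not increase it either:
\[
\sum_{j\in X_k}(p_j-\theta_k)\ \ge\ \sum_{k'\le k}\sum_{i=1}^n(p_{ik'}-\theta_k)+\sum_{j\in X_0,\ \kappa(j)>k}(p_j-\theta_k).
\]
Combining the two inequalities with \eqref{eq:Hk} and $M_k-nk=3(m-k)$ we get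
\begin{equation}\label{eq:upper}
\sum_{j\in X_0,\ \kappa(j)>k}(p_j-\theta_k)\le\sum_{k'>k}(3P_{k'}+B)-3(m-k)\theta_k=u_k .
\end{equation}
This holds however the machine was used otherwise; in particular, partial processing of jobs outside $X_k$ only uses up capacity. Summing \eqref{eq:upper} over $k$ and using \eqref{eq:gsum} gives $\sum_{X_0}g_j\le g^*$. By Step 4 equality holds, hence \eqref{eq:upper} is an equality for every $k$.

\paragraph{Step 6: the partition.} Let $n_k$ be the number of jobs of class $k$ in $X_0$ and $s_k$ the sum of their $a_i$. By Step 3, $\sum_kn_k=3m$, $\sum_ks_k=mB$ and $0\le s_k\le mB$. Equality in \eqref{eq:upper} reads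
\[
\sum_{k'>k}\bigl(n_{k'}(P_{k'}-\theta_k)+s_{k'}\bigr)=\sum_{k'>k}\bigl(3(P_{k'}-\theta_k)+B\bigr)\qquad(1\le k\le m-1).
\]
We claim $n_{k'}=3$ and $s_{k'}=B$ for $k'=m,m-1,\dots,2$, by downward induction. If this holds for all $k'>k+1$, the equation for $k$ reduces to
\[
(n_{k+1}-3)(P_{k+1}-\theta_k)=B-s_{k+1}.
\]
Here $P_{k+1}-\theta_k=q-B=(m+1)B$, while $|B-s_{k+1}|\le mB$. So both sides vanish: $n_{k+1}=3$ and $s_{k+1}=B$. Finally $n_1=3m-3(m-1)=3$ and $s_1=mB-(m-1)B=B$.

Assigning to each item the class of its unique job in $X_0$ therefore partitions the items into $m$ triples of sum $B$. This completes the proof of Theorem~\ref{thm:main}.\hfill$\square$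

\section{No fully polynomial approximation scheme}\label{sec:approx}

\begin{proof}[Proof of Corollary~\ref{cor:approx}]
In the construction the tight jobs have pairwise distinct release dates, and every main job satisfies $r_j\le H_0\le d_j$. This proves the first statement, with $H=H_0$.

For the second, we first check that $Y>0$, so that $\varepsilon=1/(Y+2)$ below is positive. By \eqref{eq:gsum} for the set of all main jobs, $\sum_jg_j=\sum_{k=1}^{m-1}\sum_{k'>k}\bigl(n(P_{k'}-\theta_k)+mB\bigr)\ge g^*$, and $\sum_j\beta\iota(j)=m\beta\,n(n+1)/2$; so $\sum_jw_j\ge W^*$. Also $M_k\le nm$, hence $Y\ge E>0$. Moreover $Y$ is bounded by a polynomial in $m$ and $B$.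

Suppose there is a $(1+\varepsilon)$-approximation scheme with running time polynomial in $1/\varepsilon$ and the unary input length; an FPTAS is one. Run it with $\varepsilon=1/(Y+2)$ on the constructed instance. The optimum $\mathrm{OPT}$ is an integer by Corollary~\ref{cor:np}. If $\mathrm{OPT}\le Y$, the returned value is at most $Y+Y/(Y+2)<Y+1$. Otherwise it is at least $\mathrm{OPT}\ge Y+1$. So the scheme decides 3-PARTITION with unary numbers in polynomial time, and $P=NP$.
\end{proof}

\section{A common release date for the non-tight jobs}\label{sec:pseudo}

We prove Theorem~\ref{thm:pseudo}. Once the tight jobs are fixed as walls, the other jobs only have to be sequenced, on a time line with holes. A longest job splits such a sequence into two independent parts, and this gives a dynamic program. If there are no non-tight jobs, the optimum is $0$ by Lemma~\ref{lem:tight}; so assume there are some. Let $\rho$ be their common release date, $N$ the number of all jobs and $\Pi$ the total length of the non-tight jobs.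

\paragraph{Reduction to sequencing.} By Lemma~\ref{lem:tight} we may let every tight job occupy its own slot, with tardiness $0$. Call the other slots $[t,t+1]$ with $t\ge\rho$ \emph{free}, let $\sigma(x)$ be the end of the $x$-th free slot, and put $\sigma(0)=\rho$; then $\sigma$ is strictly increasing. We measure the processing of non-tight jobs in free slots. Since all of them are available from the start, we may process them contiguously in the order of their completions: the job completed $h$-th has then completed after as many free slots as the total length of the first $h$ jobs, and no schedule with this order can do better. So we have to sequence the jobs so as to minimize $\sum f_j(x_j)$, where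
\[
f_j(x)=\max\{0,\sigma(x)-d_j\}
\]
and $x_j$, the completion position, is the total length of the jobs up to and including $j$.

More generally, we sequence a set $U$ of non-tight jobs starting at position $t$, so that completion positions are shifted by $t$; let $F(U,t)$ denote the minimum cost. Index the non-tight jobs so that $d_1\le d_2\le\cdots$, and let $\prec$ be a total order on them that refines the order by length. The following lemma extends Lawler's 1977 decomposition. It says that a longest job splits the others by due date.

\begin{lemma}\label{lem:lawler}
Let $U\ne\emptyset$ be sequenced from position $t$, and let $k$ be the $\prec$-largest job of $U$. There are an optimal sequence and an integer threshold $h\ge0$ such that the set of jobs before $k$ is exactly $\{j\in U\setminus\{k\}:j\le h\}$.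
\end{lemma}

\begin{proof}
The natural threshold would be $d_k$, but $k$ may be so late that its own due date no longer matters. So we replace $d_k$ by the latest time at which $k$ can be completed in an optimal sequence, if that is later. Let $C$ be the maximum of $\sigma(x_k)$ over all optimal sequences, attained by $S$. Put $d_k'=\max\{d_k,C\}$ and $f_k'(x)=\max\{0,\sigma(x)-d_k'\}$. In this proof, write $F(R)$ for the original cost of a sequence $R$ of $U$ from position $t$, and $F'(R)$ for the cost with $f_k'$ in place of $f_k$.

\emph{(i) Every $F'$-optimal sequence is $F$-optimal.} This is trivial if $d_k'=d_k$. Otherwise $d_k'=C>d_k$. In $S$ job $k$ completes at time $C$, so $F'(S)=F(S)-(C-d_k)$. For every sequence $S'$ we have $F(S')\le F'(S')+(C-d_k)$. If $S'$ is $F'$-optimal, then $F(S')\le F'(S)+(C-d_k)=F(S)$, so $S'$ is $F$-optimal.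

\emph{(ii)} Among the $F'$-optimal sequences let $S'$ be one with $x_k$ largest. \emph{Then every $j\in U\setminus\{k\}$ with $d_j\le d_k'$ precedes $k$ in $S'$.} Suppose $x_k<x_j$ and interchange $j$ and $k$. Since $p_j\le p_k$, no job between them is delayed, $j$ now completes at a position at most $x_k$, and $k$ completes at position $x_j$. The other jobs are not affected. Because $d_j\le d_k'$, the function $f_j-f_k'$ is nondecreasing: it is $0$ as long as $\sigma(x)\le d_j$, then $\sigma(x)-d_j$ as long as $\sigma(x)\le d'_k$, and then constant, equal to $d_k'-d_j$. Hence
\[
f_j(x_j)+f_k'(x_k)\ge f_j(x_k)+f_k'(x_j),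
\]
and the new sequence is $F'$-optimal with a larger completion position of $k$, a contradiction.

\emph{(iii)} By (i), $S'$ is $F$-optimal, so by the choice of $C$ we have $\sigma(x_k)\le C\le d_k'$ in $S'$. Move all jobs $j$ preceding $k$ with $d_j>d_k'$ to directly after $k$. They now complete at positions at most the old $x_k$, hence by time $d_k'<d_j$, at cost zero. No other job is delayed. The result is $F$-optimal, and by (ii) the jobs preceding $k$ are exactly the $j\in U\setminus\{k\}$ with $d_j\le d_k'$. Since indices follow due dates, this set has the form $\{j\in U\setminus\{k\}:j\le h\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pseudo}]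
Put $F(\emptyset,t)=0$. For $U\neq\emptyset$ with $\prec$-largest job $k$, let $U_{\le h}=\{j\in U\setminus\{k\}:j\le h\}$ and $U_{>h}=\{j\in U\setminus\{k\}:j>h\}$, and write $p(V)$ for the total length of a set $V$. Then
\[
F(U,t)=\min_h\Bigl\{F(U_{\le h},t)+f_k\bigl(t+p(U_{\le h})+p_k\bigr)+F\bigl(U_{>h},\,t+p(U_{\le h})+p_k\bigr)\Bigr\},
\]
where $h$ runs over $0$ and the indices of the non-tight jobs. Every $h$ yields a valid sequence, and by Lemma~\ref{lem:lawler} some $h$ yields an optimal one.

Start with the set of all non-tight jobs at position $0$. All sets that occur have the form $\{j:i\le j\le l\}$ or $\{j:i\le j\le l,\ j\prec k\}$: if $k'$ is the $\prec$-largest job of such a set $U$, then $U\setminus\{k'\}$ consists of the $j\prec k'$ with $i\le j\le l$, and $U_{\le h}$, $U_{>h}$ only shorten the range of indices. All positions that occur lie in $\{0,\dots,\Pi\}$. So there are $O(N^3\Pi)$ states, with $O(N)$ choices each. At most $N$ slots are occupied by tight jobs, so $\sigma(x)\le\rho+\Pi+N$ for $x\le\Pi$, and all values $\sigma(x)$, $x\le\Pi$, are found by scanning at most $\Pi+N$ slots. The number of arithmetic operations is polynomial in $N$ and $\Pi$, and an optimal sequence is recovered by recording the minimizing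 $h$.
\end{proof}

\begin{remark}
The common release date enters wherever a job is moved to an earlier position, which different release dates may forbid: in the reduction to sequencing and in steps (ii) and (iii) of the proof of Lemma~\ref{lem:lawler}. The instances constructed for Theorem~\ref{thm:main} fail the hypothesis of Theorem~\ref{thm:pseudo} only through the release dates $r_i$ of the main jobs, which were needed in Step~3 of Section~\ref{sec:necessity} to select one job per item.
\end{remark}

\begin{thebibliography}{1}
\bibitem{thesis} ``Single Machine Scheduling With Release'', \url{https://theses.lib.polyu.edu.hk/bitstream/200/4140/1/b16974438.pdf}.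
\end{thebibliography}

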